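# A delay trap: unit-mean queueing networks in which constant service waits longer than exponential service

## 1. Two packets at a server visited twice

Take one server $S$. Each service takes exactly one unit of time, the order is first come first served (FCFS), and packets that arrive at exactly the same moment are ordered by a fair coin. Each packet visits $S$ twice in a row: when its first service ends, it immediately re-arrives at the back of the queue of $S$.

Send in two packets and nothing else. Packet $P$ arrives at time $0$ and packet $Q$ at time $t\ge 0$. Let $d$ be the total time that the two packets spend waiting (services excluded). The *new offset* is the difference between their departure times from $S$.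

* **$t\ge 2$.** $P$ is served on $[0,2]$ and leaves, and $Q$ finds the server free. So $d=0$ and the offset stays $t$.
* **$1<t<2$.** $P$ re-arrives at time $1$, before $Q$, and is served on $[0,2]$. Then $Q$ waits $2-t$ and is served on $[2,4]$. So $d=2-t$, the departures are at $2$ and $4$, and the new offset is $2$.
* **$t=1$.** At time $1$ the packet $P$ re-arrives and $Q$ arrives: a tie.
  * With probability $\frac12$, $P$ is first: $P$ is served on $[1,2]$ and leaves, and $Q$ waits $1$ and is served on $[2,4]$. So $d=1$, the departures are at $2$ and $4$, and the new offset is $2$.
  * With probability $\frac12$, $Q$ is first: $Q$ is served on $[1,2]$ and re-arrives behind $P$; then $P$ is served on $[2,3]$ and leaves; then $Q$ is served on $[3,4]$. Each packet has waited $1$. So $d=2$, the departures are at $3$ and $4$, and the new offset is $1$.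
* **$0\le t<1$** (for $t=0$ let $P$ be the winner of the coin). $Q$ waits $1-t$ while $P$ has its first service, and $P$ re-arrives behind $Q$. The services are $Q$ on $[1,2]$, $P$ on $[2,3]$, $Q$ on $[3,4]$, and each packet waits $1$ more. So $d=3-t$ and the new offset is $1$.

The case $t=1$ is the one to look at. The mean waiting is $\frac12(1+2)=\frac32$. The packet that came first also leaves first, whichever way the coin falls. The coin only decides whether the offset stays $1$ or becomes $2$.

Now put $s$ such servers in a row, a *block*, and let the packets enter with offset exactly $1$. At each server where the offset is still $1$ they wait $\frac32$ on average, and with probability $\frac12$, independently each time, the offset becomes $2$. Once it is $2$, nothing more happens in the block. With probability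
$$q=1-2^{-s}$$
the offset is $2$ at the end of the block.

Finally let the leader, and only the leader, make a detour of one unit of time after the block. If the offset was $2$, it is now $1$ again, and the next block repeats the story. I call this arrangement *the trap*. A block followed by a detour keeps the two packets in the trap with probability $q$. This is close to $1$ but less than $1$: the reset fails with probability $2^{-s}$.

The trap is meant for the question of whether constant service times always give a smaller average delay than exponential ones with the same means. It makes two packets that met once keep meeting, block after block, and it relies on service times being exactly constant.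

## 2. The class $\mathcal S$ and Conjecture 1

**Networks.** A queueing network $\mathcal N$ has finitely many servers. Each has an unbounded queue, never idles while packets wait, and serves one packet at a time, FCFS. If several packets arrive at a server at exactly the same moment, their relative order is uniformly random, independently of everything else. Packets enter from outside in mutually independent Poisson processes, one for each pair (entry server, packet class). The route of a packet, the sequence of servers it visits, is random. Its law depends only on entry point and class. Routes are independent for different packets and independent of arrivals, service times and network state. Routes may revisit servers, and each is finite with probability $1$, after which the packet leaves.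

**Two versions.** Server $s$ has mean service time $m_s>0$. In $\mathcal N_{C,FCFS}$ every service at $s$ takes exactly $m_s$. In $\mathcal N_{E,FCFS}$ every service at $s$ is exponential with mean $m_s$, independent of everything else, with a fresh draw at every visit. All else is the same.

**Delay.** The delay of a packet is its total time waiting in queues, own services excluded. For a version $\mathcal M$, $AverageDelay(\mathcal M)$ is the limit, as $n\to\infty$, of the average delay of the first $n$ packets to enter, i.e. the mean delay in steady state. It is $+\infty$ if $\mathcal M$ is unstable.

**The class $\mathcal S$.** It consists of all $\mathcal N$ with $AverageDelay(\mathcal N_{C,FCFS})\le AverageDelay(\mathcal N_{E,FCFS})$.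

*Example.* Take one server with mean service time $1$, one visit per packet, and arrival rate $\rho<1$. In M/M/1 the queue length is geometric with parameter $\rho$, and the mean delay is $\frac{\rho}{1-\rho}$. In M/D/1 the Pollaczek–Khinchine formula gives mean delay $\frac{\rho\,E[S^2]}{2(1-\rho)}=\frac{\rho}{2(1-\rho)}$, since $E[S^2]=1$. So this network is in $\mathcal S$, with a factor $2$ to spare.

The thesis "Network Analysis Without Exponentiality Assumptions", the source of the problem, has a counterexample to $\mathcal N\in\mathcal S$ with some servers of mean $1$ and others of a small mean $\epsilon$. That leaves the case of equal means: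

**Conjecture 1.** Given any queueing network $\mathcal N$ (with any routing scheme) for which all servers have the same mean service time, $1$, then $\mathcal N$ is in $\mathcal S$.

We shall disprove it. From now on all mean service times are $1$, and all routes are *fixed*: a class $k$ has arrival rate $\lambda_k$ and one deterministic route. Write $\Lambda=\sum_k\lambda_k$, and let $\rho_\sigma=\sum_k\lambda_k\cdot(\text{number of visits of class }k\text{ to }\sigma)$ be the load of server $\sigma$. Write $D_C$ and $D_E$ for the average delays of the constant and exponential versions.

## 3. The exact exponential-service delay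

The exponential side has an exact formula, by the classical product form (Kelly; Baskett–Chandy–Muntz–Palacios). We verify it directly.

**Lemma 1.** If the routes are fixed and all $\rho_\sigma<1$, then
$$D_E=\frac1\Lambda\sum_\sigma\frac{\rho_\sigma^2}{1-\rho_\sigma}. \tag{1}$$

**Step 1: a Markov chain and a candidate for its stationary law.** Let the *type* of a packet be (class, stage of its route). A state $x$ records for each server the ordered list of types in its queue, the head being in service. Exact ties have probability $0$, so this is a continuous-time Markov chain. The total rate out of $x$ is $\Lambda+b(x)$, where $b(x)$ is the number of non-empty servers. These rates are bounded, so the chain does not explode. The candidate is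
$$\pi(x)\ \propto\ \prod_{\text{packets in }x}\lambda_{\text{class of the packet}} .$$

**Step 2: global balance.** We add up the flow into $x$. A transition into $x$ either puts a packet at the end of some queue or removes a packet from the network.

* Suppose the last packet of a non-empty server has class $k$ and is at stage $1$. Then $x$ is reached, by an outside arrival at rate $\lambda_k$, from $x$ with this packet removed. The flow is $\lambda_k\cdot\pi(x)/\lambda_k=\pi(x)$.
* Suppose the last packet of a non-empty server is at stage $i\ge2$. Then $x$ is reached, at rate $1$, from exactly one state: the packet is taken from the end of its queue and put, with stage $i-1$, at the *head* of the queue of its stage-$(i-1)$ server (possibly the same server). That state has the same packets, so the flow is $\pi(x)$.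
* For each class $k$, $x$ is reached at rate $1$ from the state with one additional class-$k$ packet, in its last stage, at the head of the queue of the last server of its route. The flow is $\lambda_k\pi(x)$.

Each non-empty server contributes $\pi(x)$ once, so the total is $(b(x)+\Lambda)\pi(x)$, the flow out of $x$.

*Example.* One class of rate $\mu$, route $S,S$. Write a state as its list of stages, head first, and take $x=(1,2)$, of weight $\mu^2$. The last packet is at stage $2$, so one predecessor is $(1,1)$: its head completes and joins the back at stage $2$. The other predecessor is $(2,1,2)$, by a departure. The inflow is $\mu^2+\mu^3=\mu^2(1+\mu)$, and the out-rate is $1+\mu$.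

**Step 3: normalization and uniqueness.** The lists of length $n$ at $\sigma$ have total weight $\rho_\sigma^n$, since each position may hold any type belonging to $\sigma$ and these types have total weight $\rho_\sigma$. As $\rho_\sigma<1$, $\pi$ is normalizable, and under it the queue lengths are independent and geometric, $P(n)=(1-\rho_\sigma)\rho_\sigma^n$. A strictly positive stationary probability makes every state positive recurrent. Every state leads to the empty state (complete all services before any arrival), so there is one recurrent class and $\pi$ is the unique stationary law. The stationary mean number of *waiting* packets at $\sigma$ is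
$$\sum_{n\ge1}(n-1)(1-\rho_\sigma)\rho_\sigma^n=\frac{\rho_\sigma^2}{1-\rho_\sigma}.$$

**Step 4: from waiting packets to delay per packet.** Cut time at the moments when a packet enters the empty network. The cycles are i.i.d., with length $Z$ of finite mean by positive recurrence. All the delay of the packets of a cycle is incurred within it, and the packets of a cycle are consecutive in entry order. By the renewal–reward theorem, $D_E=E[\text{total delay in a cycle}]/E[\text{packets in a cycle}]$. The total delay in a cycle is the integral over the cycle of the number of waiting packets. Since $\pi(x)$ is the expected time in $x$ per cycle divided by $E[Z]$, this integral has mean $E[Z]\sum_\sigma\rho_\sigma^2/(1-\rho_\sigma)$. The number of packets in a cycle equals the number of arrivals in $(0,Z]$ (drop the opening packet, count the next opener), and its mean is $\Lambda E[Z]$. Division gives (1). $\blacksquare$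

Formula (1) sees only how often each server is visited, not the order of the visits. The constant version does feel that order, and the trap exploits this.

## 4. Regeneration cycles of the constant-service network

For constant service there is no formula, but there is a cycle structure. Assume that every route has at most $T$ services and put $\rho=\Lambda T$.

A *cycle* begins when a packet enters the empty network, at time $0$ of the cycle. Let $L$ be the first time the network is empty again, $\nu$ the number of packets entering in $[0,L)$, and $Y$ their total delay. *Example:* with one server visited once and one packet arriving at time $\frac13$ of the cycle and no other before time $2$, we get $L=2$, $\nu=2$, $Y=\frac23$.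

**Lemma 2.** If $\rho=\Lambda T<1$, then in the constant version
$$E[L]\le\frac{T}{1-\rho},\qquad E[\nu]\le\frac1{1-\rho},\qquad D_C=\frac{E[Y]}{E[\nu]}, \tag{2}$$
$$P(\nu>k)\le\big(\rho e^{1-\rho}\big)^k\quad(k\ge1),\qquad Y\le\nu^2T, \tag{3}$$
and $D_C$ is finite.

**Step 1: cycles have finite mean length.** While the network is non-empty, at least one server is serving. So for fixed $\tau>0$ at least $L\wedge\tau$ units of service are given during $[0,L\wedge\tau]$, to packets that entered by then, each needing at most $T$ units in all. If $N(u)$ counts arrivals in $(0,u]$, then $L\wedge\tau\le T(1+N(L\wedge\tau))$. As $L\wedge\tau$ is a bounded stopping time (the tie-breaking coins are independent of the arrivals), optional stopping for $N(u)-\Lambda u$ gives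
$$E[L\wedge\tau]\le T(1+\Lambda E[L\wedge\tau]),\qquad\text{so}\qquad E[L\wedge\tau]\le\frac T{1-\rho}.$$
Let $\tau\to\infty$ to get the bound on $E[L]$. With probability $1$ no packet arrives exactly at time $L$, so $\nu=1+N(L)$ and
$$E[\nu]=1+\Lambda E[L]\le1+\frac{\rho}{1-\rho}=\frac1{1-\rho}.$$

**Step 2: the ratio formula.** After $L$ the time to the next arrival and its class are independent of the past. So the cycles are i.i.d., the packets of a cycle are consecutive in entry order, and all their delay lies within the cycle. With cycles $(\nu_i,Y_i)$ and $N_j=\nu_1+\dots+\nu_j$, for $N_j\le n<N_{j+1}$ the average delay of the first $n$ packets lies between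
$$\frac{Y_1+\dots+Y_j}{N_{j+1}}\quad\text{and}\quad\frac{Y_1+\dots+Y_{j+1}}{N_j}.$$
By the law of large numbers for non-negative variables both tend to $E[Y]/E[\nu]$.

**Step 3: tails, so that $D_C$ is finite.** Suppose at most $k-1$ packets arrive in $(0,kT]$. If $L>kT$, then at least $kT$ units of service have been given by time $kT$ and some packet still needs more; but at most $k$ packets, with total work at most $kT$, have entered. This is a contradiction, so $L\le kT$ and hence $\nu\le k$. Therefore $P(\nu>k)\le P(N(kT)\ge k)$, and $N(kT)$ is Poisson with mean $\rho k$. The Chernoff bound $P(N\ge k)\le e^{-\theta k}e^{\rho k(e^\theta-1)}$ with $e^\theta=1/\rho$ gives $(\rho e^{1-\rho})^k$. Here $\rho e^{1-\rho}<1$, because $\log\rho<\rho-1$. Each packet of the cycle waits at most $L$, and $L\le\nu T$ because service is given at rate at least $1$ throughout. So $Y\le\nu L\le\nu^2T$, which has finite mean. $\blacksquare$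

## 5. Pairs of packets on three small networks

In light traffic most of the delay comes from cycles with two packets. Let $D_{kl}(t)$ be the expected total delay, under constant service, of a class-$k$ packet and a class-$l$ packet that are alone in the network, the second entering $t$ after the first.

**Pair estimate.** For a fixed network with rates proportional to $\Lambda$, as $\Lambda\to0$,
$$D_C\le\sum_{k,l}\frac{\lambda_k\lambda_l}{\Lambda}\int_0^\infty D_{kl}(t)\,dt+O(\Lambda^2). \tag{4}$$

*Check.* Since $\nu\ge1$, $D_C\le E[Y]$. If $\nu=1$, then $Y=0$. If $\nu=2$, then $Y$ is the delay of the opening packet (class $k$ with probability $\lambda_k/\Lambda$) and the next arrival, as if alone; the next arrival is of class $l$ at time $t$ with density at most $\lambda_l\,dt$. This gives the sum. By (3), $E[Y;\nu\ge3]\le T\sum_{j\ge3}j^2P(\nu>j-1)\le T\sum_{j\ge3}j^2(e\Lambda T)^{j-1}=O(\Lambda^2)$.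

**One server visited twice.** One class of rate $\mu$, route $S,S$. By Section 1, $\int_0^\infty D(t)\,dt=\int_0^1(3-t)\,dt+\int_1^2(2-t)\,dt=\frac52+\frac12=3$. So $D_C\le3\mu+O(\mu^2)$, while (1) with $\rho_S=2\mu$ gives $D_E=\frac{4\mu}{1-2\mu}\ge4\mu$. Constant service wins for small $\mu$.

**Many such servers in a row, no detours.** One class of rate $2\lambda$, route $S_1,S_1,\dots,S_M,S_M$. A pair with offset in $(1,2)$ waits $2-t$ once; its offset is then $2$ and it never meets again. A pair with offset in $(0,1)$ waits $3-t$, gets offset $1$, and then waits on average less than $\frac32(1+\frac12+\frac14+\cdots)=3$. So $\int_0^\infty D\le3+3=6$ for every $M$, and $D_C\le12\lambda+O(\lambda^2)$. But (1) gives $D_E=\frac1{2\lambda}\cdot\frac{M(4\lambda)^2}{1-4\lambda}\ge8M\lambda$. For $M\ge2$ constant service wins for small $\lambda$; for $M=1$ this is the previous example. With constant service a pair meets, separates, and the separation is permanent. To refute the conjecture we must make separated packets meet again.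

**Detours with single visits: the first natural attempt.** Let servers $S_1,\dots,S_J$ be visited once each. Class A has route $S_1,\dots,S_J$. Class B has route $S_1,F_1,S_2,F_2,\dots,F_{J-1},S_J$, so it makes a detour of one unit between consecutive $S_r$. Both rates are $\lambda$. If B is ahead, each detour costs it one unit of its lead, so A catches up and they meet. Does A–B delay accumulate?

At a single-visit server with offset of absolute value $t<1$, the later packet waits $1-t$ and the new offset is $1$ in absolute value. For $t\ge1$ nothing happens. Let $x$ be (entry time of B) minus (entry time of A).

* $x\in(0,1)$: A is ahead, one wait $1-x$, then the detours increase the offset. For $x\ge1$ there is no waiting.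
* $x\in(-1-k,-k)$ with $0\le k\le J-1$: nothing happens before $S_{k+1}$, where the offset is $x+k\in(-1,0)$. The wait there is $1-|x+k|$, the offset becomes $-1$, and after the detour it is $0$. At $S_{k+2}$ there is a tie and someone waits $1$. With probability $\frac12$ B wins, the offset is $-1$, and after the detour $0$ again. With probability $\frac12$ A wins, the offset is $+1$, the detours make it $2,3,\dots$, and the pair never meets again. With $n=J-1-k$ servers left, the ties contribute $\sum_{i=1}^n2^{-(i-1)}=2(1-2^{-n})$.
* $x<-J$: no waiting, since the offset is still below $-1$ at $S_J$.

So the A–B integral over all $x$ is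
$$\frac12+\sum_{n=0}^{J-1}\Big(\frac12+2-2\cdot2^{-n}\Big)=\frac12+\frac{5J}2-4(1-2^{-J}).$$
A–A and B–B pairs have $\int_0^\infty D=\frac12$ each. Every coefficient $\lambda_k\lambda_l/\Lambda$ in (4) is $\frac\lambda2$, so
$$D_C\le\frac\lambda2\Big(\frac{5J}2-\frac52+4\cdot2^{-J}\Big)+O(\lambda^2)\le\frac\lambda2\cdot\frac{5J-1}2+O(\lambda^2),$$
using $4\cdot 2^{-J}\le2$. By (1), $D_E\ge\frac1{2\lambda}\big(J(2\lambda)^2+(J-1)\lambda^2\big)=\frac\lambda2(5J-1)$. For each fixed $J$ and small $\lambda$, constant service wins by about a factor of $2$ or more.

The attempt breaks at the tie: it occurs at offset $0$, so the coin decides *who leads*. If A gets the lead, the detours drive the packets apart. Each tie destroys the mechanism with probability $\frac12$, so each pair has only a bounded number of meetings.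

The server visited twice repairs exactly this. Its tie occurs at offset $1$, between the first packet's *re-arrival* and the second packet's arrival, and by Section 1 the lead is not at stake. The coin can still leave the offset at $1$, so that the next detour brings it to $0$. A block of $s$ servers before each detour cuts the probability of that to $2^{-s}$. We then take $2^s$ blocks, about as many as the trap can be expected to survive.

## 6. The networks $\mathcal N(s,\lambda)$ and the theorems

Fix an integer $s\ge3$ and set $J=2^s$, $M=sJ$. All servers have mean service time $1$. They are

* *meeting* servers $S_1,\dots,S_M$, in $J$ blocks of $s$ consecutive servers (block $i$ is $S_{(i-1)s+1},\dots,S_{is}$);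
* *filler* servers $F_1,\dots,F_{J-1}$.

Two classes arrive from outside at $S_1$ in independent Poisson($\lambda$) streams.

* **Class A** has route $S_1,S_1,S_2,S_2,\dots,S_M,S_M$.
* **Class B** has the same route, except that between the last visit to $S_{js}$ and the first visit to $S_{js+1}$ it visits $F_j$ once ($j=1,\dots,J-1$).

The numbers of services are $T_A=2M$ and $T_B=2M+J-1$. Write $T=T_B\ge T_A$. Each $S_r$ has load $4\lambda$ (two classes, two visits), and each $F_j$ has load $\lambda$. Let $D_C(s,\lambda)$ and $D_E(s,\lambda)$ be $AverageDelay$ of $\mathcal N(s,\lambda)_{C,FCFS}$ and $\mathcal N(s,\lambda)_{E,FCFS}$.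

**Theorem 1.** For $s=8$ ($J=256$, $M=2048$, $T=4351$) and every $0<\lambda\le10^{-5}$, $D_C(8,\lambda)>D_E(8,\lambda)$. Hence $\mathcal N(8,\lambda)\notin\mathcal S$ and Conjecture 1 is false.

**Theorem 2.**

(a) Let $0<c\le1/8$, $s\ge3$ and $\lambda=c/T$. Then
$$\tfrac72c\ \le\ D_E(s,\lambda)\ \le\ 8c,\qquad D_C(s,\lambda)\ \ge\ \frac{c\,2^s}{10(2s+1)}.$$

(b) For all $\delta,R>0$ there is a network $\mathcal N(s,\lambda)$ with $D_E<\delta$ and $D_C>R$.

(c) Let $0<h\le\frac7{16}$. For every $s\ge3$ there is $\lambda_s\in(0,\frac1{8T}]$ with
$$D_E(s,\lambda_s)=h\quad\text{exactly, and}\quad D_C(s,\lambda_s)\ge\frac{h\,2^s}{80(2s+1)}.$$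
The last bound tends to $\infty$ as $s\to\infty$. Consequently there is no function $\Phi:(0,\infty)\to(0,\infty)$, monotone or not, such that $AverageDelay(\mathcal N_{C,FCFS})\le\Phi(AverageDelay(\mathcal N_{E,FCFS}))$ for all networks with unit mean service times and finite positive exponential-service delay.

All loads are at most $4\lambda$, so by Theorem 1 the failure occurs at arbitrarily light load. By Poisson splitting, $\mathcal N(s,\lambda)$ is the same process as a network with one entry point, one class of rate $2\lambda$, and a random route (A or B with probability $\frac12$ each). So the results also hold for a single class with random routing.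

For orientation: by (1), $D_E$ is about $\frac\lambda2(16M+J-1)$ for small $\lambda$, with $16M=16sJ$. We shall see that A–B pairs alone give $D_C$ at least about $\frac\lambda2(J-1)(J-2)$. Since $s=\log_2J$, the second quantity wins for large $J$.

## 7. The delay of an isolated A–B pair

Let one A-packet and one B-packet be alone in $\mathcal N(s,\lambda)_{C,FCFS}$. They can wait for each other only at meeting servers, and at $S_r$ only during their two consecutive visits there. Put
$$X_r=(\text{time B first arrives at }S_r)-(\text{time A first arrives at }S_r),\qquad X_1=x.$$
A negative offset means that B is ahead. Section 1, with $t=|X_r|$, describes what happens at $S_r$. The offset on leaving $S_r$ is $X_{r+1}$, except that between blocks the filler adds exactly $1$, since B is alone at $F_j$. All coins are independent.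

Let $D(x)$ be the expected total delay of the pair and $I=\int_{\mathbb R}D(x)\,dx$. For each fixed outcome of the finitely many coins the total delay is piecewise affine in $x$, so the integral makes sense.

**The trap, quantitatively.** Suppose a block starts with offset $-1$. The offset is still $-1$ on arrival at the $(r+1)$-st server of the block with probability $2^{-r}$, and then the mean waiting there is $\frac32$. At offset $-2$ there is no waiting. So the expected waiting in the block is
$$\frac32\sum_{r=0}^{s-1}2^{-r}=3(1-2^{-s})=3q, \tag{5}$$
and with probability $q$ the block ends with offset $-2$, in which case the next block (if there is one) again starts with offset $-1$.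

**Lemma 3.** $I\ge(J-1)(J-2)$.

**Step 1: every starting offset in a long interval enters the trap.** Let $m\in\{0,\dots,J-3\}$ and $x\in(-3-m,-2-m)$. For $i=1,\dots,m+1$, block $i$ starts with offset $x+i-1\le x+m<-2$, so there is no interaction, and the filler then adds $1$. Block $m+2$ starts with offset $x+m+1\in(-2,-1)$. Its first server changes this to exactly $-2$ (the case $1<t<2$ of Section 1), and the offset stays $-2$ to the end of the block. After the filler, block $m+3\le J$ starts with offset exactly $-1$.

*Example.* $x=-4.4$, so $m=2$: blocks $1,2,3$ start with offsets $-4.4,-3.4,-2.4$. Block $4$ starts with $-1.4$, A waits $0.6$ at its first server, and the offset becomes $-2$. Block $5$ starts with $-1$.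

So an interval of offsets, none of them an integer, is captured onto the single value $-1$ where ties occur.

**Step 2: the delay collected in the trap.** Let $n=J-m-2$, the number of blocks $m+3,\dots,J$. Blocks use independent coins, so for $1\le i\le n$ block $m+2+i$ starts with offset $-1$ with probability at least $q^{i-1}$ (all $i-1$ earlier resets succeed). When it does, it contributes expected waiting $3q$ by (5). All other waiting is non-negative and is dropped. By Bernoulli's inequality $q^i\ge1-i2^{-s}$,
$$D(x)\ge3\sum_{i=1}^nq^i\ge3\sum_{i=1}^n(1-i2^{-s})=3\Big(n-2^{-s}\,\frac{n(n+1)}2\Big).$$

**Step 3: integrate over $x$.** The intervals are disjoint and of length $1$, and $n$ runs over $1,\dots,J-2$ as $m$ runs over $J-3,\dots,0$. Since $\sum_{n=1}^{J-2}n=\frac{(J-2)(J-1)}2$ and $\sum_{n=1}^{J-2}\frac{n(n+1)}2=\frac{(J-2)(J-1)J}6$,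
$$I\ge\tfrac32(J-1)(J-2)-2^{-s}\,\tfrac{(J-2)(J-1)J}2=\tfrac12(J-1)(J-2)(3-J2^{-s}).$$
As $J2^{-s}=1$, the right side is $(J-1)(J-2)$. $\blacksquare$

The square has a simple origin: about $J$ unit intervals of starting offsets are captured, and each captured pair then waits a bounded multiple of the number of blocks still ahead.

## 8. From isolated pairs to the average delay

**Lemma 4.** If $2\lambda T<1$, then
$$D_C(s,\lambda)\ \ge\ (1-2\lambda T)\,\frac\lambda2\,e^{-4\lambda T}\,I. \tag{6}$$

**Step 1: reduce to one cycle.** Lemma 2 applies with $\Lambda=2\lambda$, since no route has more than $T$ services. It gives $D_C=E[Y]/E[\nu]\ge(1-2\lambda T)E[Y]$. It remains to bound $E[Y]$ from below, and since $Y\ge0$ we may keep only convenient events.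

**Step 2: cycles consisting of one A and one B.** The opening packet is of class A with probability $\frac12$. Consider the event that exactly one further packet arrives in $(0,T_A+T_B]$, that it is of class B, and that it arrives at time $t$. This has density $\lambda e^{-2\lambda(T_A+T_B)}\,dt$ on $0<t\le T_A+T_B$.

If $t<T_A$, the opening packet, which has been alone so far, is still present at time $t$. The network is then non-empty until both packets are gone. Service is given at rate at least $1$ while it is non-empty, and the total work is $T_A+T_B$, so it empties by time $T_A+T_B$. Hence the cycle contains exactly these two packets, and the conditional expectation of $Y$ is $D(t)$. If $t\ge T_A$, the opening packet has left, or leaves at time $t$, when B enters; so $D(t)=0$ and nothing is lost by including $D(t)$. As $T_A+T_B\ge T_A$, the contribution of these events to $E[Y]$ is at least $\frac12\lambda e^{-2\lambda(T_A+T_B)}\int_0^\infty D(t)\,dt$.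

If the opening packet is of class B and the other of class A, the same argument applies with $T_B$ in place of $T_A$ and offset $x=-t$.

**Step 3: add.** The two events are disjoint and $T_A+T_B\le2T$, so
$$E[Y]\ge\frac\lambda2e^{-2\lambda(T_A+T_B)}\Big(\int_0^\infty D(t)\,dt+\int_0^\infty D(-t)\,dt\Big)\ge\frac\lambda2e^{-4\lambda T}I.$$
With Step 1 this is (6). $\blacksquare$

On the exponential side, Lemma 1 with $M$ loads $4\lambda$, $J-1$ loads $\lambda$ and $\Lambda=2\lambda$ gives, for $0<\lambda<\frac14$,
$$D_E(s,\lambda)=\frac1{2\lambda}\left[\frac{M(4\lambda)^2}{1-4\lambda}+\frac{(J-1)\lambda^2}{1-\lambda}\right]=\frac\lambda2\left[\frac{16M}{1-4\lambda}+\frac{J-1}{1-\lambda}\right]. \tag{7}$$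
So $D_E(s,\cdot)$ is continuous on $(0,\frac14)$, tends to $0$ as $\lambda\to0$, and satisfies
$$\frac\lambda2(16M+J-1)\ \le\ D_E(s,\lambda)\ \le\ \frac\lambda2\cdot\frac{16M+J-1}{1-4\lambda}. \tag{8}$$

## 9. The numbers for $s=8$

**Proof of Theorem 1.** Let $s=8$ and $0<\lambda\le10^{-5}$. The point is to compare the constants in (6) and (8). By Lemma 3, $I\ge255\cdot254=64770$. Also $16M+J-1=32768+255=33023$ and $T=4096+255=4351$, so $\lambda T\le0.04351$. Hence $2\lambda T<1$, and
$$(1-2\lambda T)e^{-4\lambda T}\ge0.912\,(1-4\cdot0.04351)\ge0.912\cdot0.825>0.75,\qquad1-4\lambda>0.99 .$$
By (6) and (8),
$$D_C(8,\lambda)\ge\frac\lambda2\cdot0.75\cdot64770>\frac\lambda2\cdot48500>\frac\lambda2\cdot\frac{33023}{0.99}\ge D_E(8,\lambda),$$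
since $0.75\cdot64770=48577.5$ and $33023/0.99<33357$. All mean service times are $1$, so Conjecture 1 is false. $\blacksquare$

## 10. Constant-service delay is not a bounded function of exponential-service delay

**Proof of Theorem 2(a).** Let $\lambda=c/T$ with $0<c\le\frac18$. Then $2\lambda T=2c\le\frac14<1$ and $4\lambda\le4c\le\frac12$. So Lemma 4, (7) and (8) apply.

*Exponential version: compare $16M+J-1$ with $T$.* We have $T=2sJ+J-1$ and $16M+J-1=16sJ+J-1$, so
$$8T-(16M+J-1)=7J-7\ge0,\qquad(16M+J-1)-7T=2sJ-6J+6>0,$$
the latter because $s\ge3$. Thus $7T\le16M+J-1\le8T$. By (8), with $1-4\lambda\ge\frac12$,
$$\frac72c=\frac c{2T}\cdot7T\ \le\ D_E(s,\lambda)\ \le\ \frac c{2T}\cdot\frac{8T}{1/2}=8c.$$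

*Constant version: insert Lemma 3 into (6).* Since $(1-2c)e^{-4c}$ decreases in $c$ on $(0,\frac18]$, it is at least $\frac34e^{-1/2}>0.45$. Also $T<(2s+1)J$. Finally $(J-1)(J-2)\ge\frac{J^2}2$, that is, $\frac{J^2}2-3J+2\ge0$: at $J=8$ the left side is $10$, and it increases for $J\ge3$. Hence
$$D_C(s,\lambda)\ge0.45\cdot\frac c{2(2s+1)J}\cdot\frac{J^2}2=\frac{0.1125\,c\,J}{2s+1}\ge\frac{c\,2^s}{10(2s+1)}.$$

**Proof of Theorem 2(b).** Choose $c\in(0,\frac18]$ with $8c<\delta$, then $s\ge3$ so large that $\frac{c\,2^s}{10(2s+1)}>R$, and apply (a) with $\lambda=c/T$.

**Proof of Theorem 2(c).** Fix $0<h\le\frac7{16}$ and $s\ge3$.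

*Tune $\lambda$ so that the exponential delay is exactly $h$.* By (7), $\lambda\mapsto D_E(s,\lambda)$ is continuous on $(0,\frac1{8T}]$ (note $\frac1{8T}<\frac14$) and tends to $0$ as $\lambda\to0$. By (a) with $c=\frac18$, its value at $\lambda=\frac1{8T}$ is at least $\frac7{16}\ge h$. The intermediate value theorem gives $\lambda_s\in(0,\frac1{8T}]$ with $D_E(s,\lambda_s)=h$.

*The constant-service delay at that $\lambda_s$.* Put $c_s=\lambda_sT\le\frac18$. The upper bound for $D_E$ in (a) gives $h\le8c_s$, so $c_s\ge\frac h8$. The lower bound for $D_C$ in (a) gives
$$D_C(s,\lambda_s)\ge\frac{c_s2^s}{10(2s+1)}\ge\frac{h\,2^s}{80(2s+1)}\xrightarrow[s\to\infty]{}\infty.$$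

*No function $\Phi$.* If $\Phi$ as described existed, then $D_C(s,\lambda_s)\le\Phi(h)<\infty$ for all $s\ge3$, since each $\mathcal N(s,\lambda_s)$ has unit means and exponential-service delay exactly $h$. This contradicts the divergence just shown. $\blacksquare$
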